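\title{The treewidth of Kneser graphs: a counterexample and a linear threshold}

\begin{abstract}
The $k$-sets that contain a fixed element form an independent set in the Kneser graph $Kn(n,k)$, and this gives the bound $\operatorname{tw}(Kn(n,k))\le\binom{n-1}{k}-1$ on its treewidth. It was conjectured that equality holds whenever $k\ge2$ and $n\ge 3k-1$, except for the Petersen graph. We show that the conjecture is false for every $k\ge3$: an explicit tree decomposition has smaller width whenever $2k\le n<n_0(k)$, where $n_0(k)>\max\{3k,(2+\sqrt2)k-1\}$. Conversely, equality holds for all $k\ge2$ and $n\ge18k$. The proof of the converse combines a spectral stability lemma for cross-intersecting families with the Kruskal--Katona theorem.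
\end{abstract}

\section{Introduction}\label{sec:intro}

For integers $n,k\ge1$ let $[n]=\{1,\dots,n\}$ and let $V=\binom{[n]}{k}$ be the set of all $k$-element subsets of $[n]$. The \emph{Kneser graph} $Kn(n,k)$ has vertex set $V$, and two $k$-sets are adjacent if and only if they are disjoint. Every vertex has degree $\binom{n-k}{k}$. Thus $Kn(n,1)$ is a complete graph, $Kn(2k,k)$ is a perfect matching, and $Kn(5,2)$ is the Petersen graph.

A \emph{tree decomposition} of a graph $G$ is a pair $(T,(B_t)_{t\in V(T)})$, where $T$ is a finite tree and each \emph{bag} $B_t$ is a subset of $V(G)$, such that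
\begin{enumerate}
\item[(i)] every vertex of $G$ lies in some bag;
\item[(ii)] for every edge $uv$ of $G$, some bag contains both $u$ and $v$;
\item[(iii)] for every vertex $v$ of $G$, the nodes $t$ with $v\in B_t$ induce a connected subtree of $T$.
\end{enumerate}
Its \emph{width} is $\max_t|B_t|-1$, and the \emph{treewidth} $\operatorname{tw}(G)$ is the minimum width of a tree decomposition of $G$. Each bag cuts the graph into pieces with no edges between them, one piece for each direction in the tree, so treewidth measures how large the cutting sets must be when the graph is taken apart recursively. A tree with an edge has treewidth $1$, and a complete graph on $N$ vertices has treewidth $N-1$.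

If $k$ is fixed and $n$ is large, almost all pairs of $k$-sets are disjoint and $Kn(n,k)$ is close to complete. One then expects some bag to contain most of $V$, and the quantity of interest is the number of vertices that \emph{every} bag can leave out. The simplest way to leave vertices out is to hang an independent set on leaves. We write $N(v)$ and $N[v]=N(v)\cup\{v\}$ for the open and closed neighborhoods of a vertex $v$.

\begin{lemma}\label{lem:leaves}
Let $L$ be an independent set in a graph $G$ and let $(T,(B_t))$ be a tree decomposition of $G-L$. Suppose that for each $v\in L$ there is a node $t(v)$ with $N(v)\subseteq B_{t(v)}$. Add, for each $v\in L$, a new leaf adjacent to $t(v)$ with bag $N[v]$. The result is a tree decomposition of $G$.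
\end{lemma}

\begin{proof}
A vertex $v\in L$ and all edges at $v$ lie in $N[v]$; the other vertices and edges belong to $G-L$. This gives (i) and (ii). As $L$ is independent, $v\in L$ lies only in its own leaf. A new leaf that contains a vertex $u\notin L$ is attached to a node whose bag contains $u$, so the subtree of $u$ only acquires leaves. This gives (iii).
\end{proof}

For $x\in[n]$ the \emph{star} $\mathcal S_x$ is the family of $k$-sets that contain $x$. It is an independent set of size
\[
s=\binom{n-1}{k-1},\qquad\text{and}\qquad |V|-s=\binom{n-1}{k}.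
\]

\begin{proposition}[Star decomposition]\label{prop:star}
If $k\ge2$ and $n\ge2k$, then $\operatorname{tw}(Kn(n,k))\le\binom{n-1}{k}-1$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:leaves} with $L=\mathcal S_1$ to the one-node decomposition with bag $V\setminus\mathcal S_1$. This bag has $\binom{n-1}{k}$ elements and each leaf bag has $\binom{n-k}{k}+1$. By Pascal's rule and $n-k\ge k\ge2$,
\begin{equation}\label{eq:leaf}
\binom{n-1}k-\binom{n-k}k=\sum_{j=n-k}^{n-2}\binom{j}{k-1}\ge(k-1)\binom{k}{k-1}=(k-1)k\ge2,
\end{equation}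
so the leaf bags are smaller than the central bag.
\end{proof}

The hypothesis $k\ge2$ is needed: for $k=1$ the leaf bag is all of $V$, and $\operatorname{tw}(Kn(n,1))=n-1$ exceeds $\binom{n-1}{1}-1$. For $n\ge2k$ no independent set of $Kn(n,k)$ has more than $s$ elements; this is the Erd\H{o}s--Ko--Rado theorem, which we recover in Remark~\ref{rem:ekr}. So no decomposition with one central bag and an independent set on leaves does better than the star, and it is natural to guess that Proposition~\ref{prop:star} is sharp once $n$ is large enough in terms of $k$. The following is known for $k\ge2$; we quote it as background and do not use it in the proofs.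
\begin{itemize}
\item $\operatorname{tw}(Kn(n,k))=\binom{n-1}k-1$ whenever $n\ge4k^2-4k+3$.
\item $\operatorname{tw}(Kn(n,k))<\binom{n-1}k-1$ whenever $2k\le n<3k-1$.
\item $\operatorname{tw}(Kn(n,2))=\binom{n-1}2-1$ whenever $n\ge6$.
\end{itemize}
The conjecture posed in \cite{talk} is that the second range contains essentially all exceptions.

\begin{quote}
\textbf{Conjecture.} \emph{If $k\ge2$ and $n\ge3k-1$, then $\operatorname{tw}(Kn(n,k))=\binom{n-1}k-1$, except for the Petersen graph.}
\end{quote}

For $k=2$ this is the third fact above. We show that it fails for every other $k$. Throughout, $\binom ab=0$ for integers with $b<0$ or $b>a\ge0$.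

\begin{theorem}\label{thm:fail}
Let $k\ge3$, $n\ge2k$ and $a_i=\binom{n-4}{k-i}$. Suppose that
\[
a_1<2a_2+a_3,\quad\text{equivalently}\quad n<n_0(k):=k+\tfrac12\Big(2k+1+\sqrt{8(k-1)^2+1}\Big).
\]
Then
\[
\operatorname{tw}(Kn(n,k))\le\max\Big\{a_0+4a_1+a_2-1,\ \binom{n-k}k\Big\}<\binom{n-1}k-1 .
\]
Moreover $n_0(k)>3k$ and $n_0(k)>(2+\sqrt2)k-1$ for every $k\ge3$.
\end{theorem}

For every $k\ge3$ both $Kn(3k-1,k)$ and $Kn(3k,k)$ are therefore counterexamples to the conjecture. In the other direction, a linear condition on $n$ does suffice.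

\begin{theorem}\label{thm:hold}
If $k\ge2$ and $n\ge18k$, then $\operatorname{tw}(Kn(n,k))=\binom{n-1}k-1$.
\end{theorem}

The range $n\ge18k$ is wider than the quadratic range above as soon as $k\ge6$. It includes graphs that are far from complete: for $n=18k$ a vertex is adjacent to a proportion $\prod_{j<k}\frac{n-k-j}{n-j}\le(17/18)^k$ of all vertices. The two theorems show that the threshold is linear in $k$, but that the constant is not $3$. Indeed, if $c<2+\sqrt2$, then $n=\max\{\lceil ck\rceil,2k\}$ is below $(2+\sqrt2)k-1$ for large $k$, so equality cannot hold for all $n\ge ck$. We do not determine the exact threshold between $n_0(k)$ and $18k$.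

\section{A decomposition built on four points}\label{sec:four}

To improve on Proposition~\ref{prop:star}, every bag must be smaller than $V\setminus\mathcal S_x$. We record the comparison in a form that serves both theorems. For $B\subseteq V$ and $x\in[n]$ let
\[
E_x(B)=\{F\in V\setminus B: x\notin F\},\qquad M_x(B)=B\cap\mathcal S_x .
\]
The set $B$ arises from $V\setminus\mathcal S_x$ by removing $E_x(B)$ and adding $M_x(B)$, so
\begin{equation}\label{eq:trade}
|B|=\binom{n-1}k-|E_x(B)|+|M_x(B)| .
\end{equation}
A decomposition beats the star exactly when each bag gains more in $E_x$ than it loses in $M_x$. The Petersen graph shows how this can happen.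

\begin{example}\label{ex:petersen}
In $Kn(5,2)$ write $12$ for $\{1,2\}$, and so on. The star decomposition has a central bag of six elements and width $5$. The six pairs inside $\{1,2,3,4\}$ are not independent, but they span only the three edges $12$--$34$, $13$--$24$, $14$--$23$. Give each edge its own branch of the tree. Let $X=\{15,25,35,45\}$ be the bag of a central node, and join to it three nodes with bags $X\cup\{12\}$, $X\cup\{13\}$, $X\cup\{14\}$. Since $12,13,14$ are pairwise nonadjacent, this is a tree decomposition of the graph without $L=\{34,24,23\}$. The closed neighborhoods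
\[
N[34]=\{34,12,15,25\},\qquad N[24]=\{24,13,15,35\},\qquad N[23]=\{23,14,15,45\}
\]
can be attached to these three nodes, in this order, by Lemma~\ref{lem:leaves}. The largest bags have five elements, so the treewidth is at most $4$. In terms of \eqref{eq:trade} with $x=1$, the bag $X\cup\{12\}$ gains $23,24,34$ and loses only $12,15$.
\end{example}

The same construction works for all $k$, with each pair replaced by the class of $k$-sets that have this pair as their trace on $[4]$. Three points would not do: the $k$-sets meeting $[3]$ in at least two elements are independent, hence no more numerous than a star. The $k$-sets meeting $[4]$ in at least two elements are not independent, but their edges run only between classes with complementary traces of size two, and a branch of the tree pays for only one such class.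

For $T\subseteq[4]$ let $A_T=\{F\in V:F\cap[4]=T\}$, so $|A_T|=a_{|T|}$ with $a_i=\binom{n-4}{k-i}$. We write $A_{12}$ for $A_{\{1,2\}}$, and so on.

\begin{proposition}\label{prop:four}
If $k\ge2$ and $n\ge2k$, then $Kn(n,k)$ has a tree decomposition in which every bag has at most $\max\{a_0+4a_1+a_2,\ \binom{n-k}k+1\}$ elements.
\end{proposition}

\begin{proof}
Partition $V$ into $X$, $A_{12}$, $A_{13}$, $A_{14}$ and $L$, where
\[
X=\{F:|F\cap[4]|\le1\},\qquad L=A_{34}\cup A_{24}\cup A_{23}\cup\{F:|F\cap[4]|\ge3\}.
\]
Take a node $c$ with bag $X$ and three neighbors $t_2,t_3,t_4$ of $c$, where $t_i$ has bag $X\cup A_{1i}$. This is a tree decomposition of $Kn(n,k)-L$. The bags cover $V\setminus L$. Any two members of $A_{12}\cup A_{13}\cup A_{14}$ share the element $1$, so an edge within $V\setminus L$ has an end in $X$ and lies in some $X\cup A_{1i}$. A member of $X$ lies in all four bags, and a member of $A_{1i}$ only in the bag of $t_i$.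

Now let $F\in L$ and let $G$ be a neighbor of $F$, so that $G\cap[4]\subseteq[4]\setminus F$. If $|F\cap[4]|\ge3$, then $G\in X$. If $F\in A_{34}$, then $G\cap[4]\subseteq\{1,2\}$, so $G\in X\cup A_{12}$; in the same way $G\in X\cup A_{13}$ if $F\in A_{24}$, and $G\in X\cup A_{14}$ if $F\in A_{23}$. Hence $N(F)$ lies in the bag of $c$, $t_2$, $t_3$ or $t_4$ respectively. In particular $N(F)\cap L=\emptyset$, so $L$ is independent and Lemma~\ref{lem:leaves} applies. Finally $|X|=a_0+4a_1$, $|X\cup A_{1i}|=a_0+4a_1+a_2$, and the leaf bags have $\binom{n-k}k+1$ elements.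
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fail}]
Apply \eqref{eq:trade} with $x=1$ to the bag $B=X\cup A_{12}$. It gains $E_1(B)=A_{23}\cup A_{24}\cup A_{34}\cup A_{234}$ and loses $M_1(B)=A_{1}\cup A_{12}$, so
\[
a_0+4a_1+a_2=\binom{n-1}k-(3a_2+a_3)+(a_1+a_2).
\]
Thus $a_0+4a_1+a_2<\binom{n-1}k$ if and only if $a_1<2a_2+a_3$. By \eqref{eq:leaf}, $\binom{n-k}k<\binom{n-1}k-1$. With Proposition~\ref{prop:four} this gives both inequalities for the treewidth.

It remains to solve $a_1<2a_2+a_3$. Put $m=n-k\ge k\ge3$. Then $n-4\ge k-1$, so $a_1>0$, and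
\[
a_2=a_1\,\frac{k-1}{m-2},\qquad a_3=a_2\,\frac{k-2}{m-1}.
\]
Multiplying by $(m-1)(m-2)/a_1>0$ turns the condition into $(m-1)(m-2)<2(k-1)(m-1)+(k-1)(k-2)$, that is,
\[
q(m):=m^2-(2k+1)m-(k^2-5k+2)<0 .
\]
The quadratic $q$ is convex and $q(k)=-2(k-1)^2<0$, so for $m\ge k$ we have $q(m)<0$ exactly when $m$ is below the larger root. The discriminant is $(2k+1)^2+4(k^2-5k+2)=8(k-1)^2+1$, so the larger root is $n_0(k)-k$. This is the stated equivalence. Next, $q(2k)=-(k-1)(k-2)<0$, so $n_0(k)>3k$. Finally,
\[
n_0(k)>k+\tfrac{2k+1}2+\sqrt2\,(k-1)=(2+\sqrt2)k+\tfrac12-\sqrt2>(2+\sqrt2)k-1 .\qedhere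
\]
\end{proof}

The constant $2+\sqrt2$ can be read off the ratios: for large $k$ both $a_2/a_1$ and $a_3/a_2$ are close to $r=k/(n-k)$, and $1<2r+r^2$ means $r>\sqrt2-1$, that is, $n<(2+\sqrt2)k$. The hypothesis $k\ge3$ is what makes $q(2k)$ negative. For $k=2$ we have $a_3=0$ and the condition reads $n-4<2$, so among $n\ge3k-1=5$ only the Petersen graph satisfies it.

\begin{example}
For $Kn(8,3)$ we have $(a_0,a_1,a_2,a_3)=(4,6,4,1)$. The largest bags have $4+24+4=32$ elements and the leaf bags have $11$, so $\operatorname{tw}(Kn(8,3))\le31<34=\binom73-1$. For $Kn(9,3)$ we have $(a_0,a_1,a_2,a_3)=(10,10,5,1)$, the largest bags have $55$ elements and the leaf bags $21$, so $\operatorname{tw}(Kn(9,3))\le54<55=\binom83-1$.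
\end{example}

\section{The lower bound: plan and balanced separations}\label{sec:sinks}

From now on $k\ge2$ and $n\ge18k$. The basic parameter is
\[
R=\frac{n-k}k\ge17,\qquad\text{so that}\qquad \frac{s}{|V|}=\frac kn=\frac1{R+1},\qquad\binom{n-1}k=Rs .
\]
In view of Proposition~\ref{prop:star} and \eqref{eq:trade}, we must find in any tree decomposition a bag $B$ and a point $x$ with $|M_x(B)|\ge|E_x(B)|$.

The mechanism is visible in the smallest case. Suppose that two sets $F',F''\in E_x(B)$ lie in different pieces of the graph after $B$ is removed. A common neighbor of $F'$ and $F''$ cannot lie in any piece, so it lies in $B$. For $k=2$, $x=1$, $F'=23$, $F''=24$, this forces the $n-4$ pairs $1y$ with $y\ge5$ into $B$. In Example~\ref{ex:petersen} the price is the single pair $15$, and it is worth paying; for large $n$ it is not. For general $k$, at least $\binom{n-1-2k}{k-1}$ members of $\mathcal S_x$ are forced into $B$ by one such pair.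

Two things must be arranged to turn this into a proof. First, $E_x(B)$ has to be spread over different pieces, since sets in a single piece force nothing. We achieve this by choosing the bag, using Lemma~\ref{lem:sink} below. Second, the number of forced sets exceeds $|E_x(B)|$ only when $E_x(B)$ is small compared with $s$ (Section~\ref{sec:expansion}), and this depends on $x$: if $B=V\setminus\mathcal S_y$ and $x\ne y$, then $E_x(B)=\mathcal S_y\setminus\mathcal S_x$ is almost a whole star. So the right point $x$ must be found first. This is the task of Section~\ref{sec:stability}, which shows that whatever a suitably chosen bag leaves out is almost contained in one star.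

We now make the word ``piece'' precise. Let $(T,(B_t))$ be a tree decomposition of a graph with vertex set $V$. For an edge $e=tu$ of $T$ let $V_{e,u}$ be the union of the bags in the component of $T-e$ that contains $u$, and let
\[
S(e,u)=V\setminus V_{e,t},\qquad S(e,t)=V\setminus V_{e,u}
\]
be the two \emph{sides} of $e$. We use two facts.
\begin{enumerate}
\item[(S1)] \emph{$V$ is the disjoint union of $S(e,t)$, $S(e,u)$ and $B_t\cap B_u$, and no edge joins $S(e,t)$ to $S(e,u)$.} By (i), $V=V_{e,t}\cup V_{e,u}$. By (iii), the subtree of a vertex in $V_{e,t}\cap V_{e,u}$ contains $e$, so $V_{e,t}\cap V_{e,u}=B_t\cap B_u$. By (ii), an edge of the graph lies inside $V_{e,t}$ or inside $V_{e,u}$, and so misses one of the sides.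
\item[(S2)] \emph{For a node $t$, the set $V\setminus B_t$ is the disjoint union of the} branches \emph{$S(tu,u)$ over the neighbors $u$ of $t$, and no edge joins two different branches.} Each branch is disjoint from $B_t\subseteq V_{tu,t}$. The subtree of a vertex outside $B_t$ lies in exactly one component of $T-t$, so the vertex lies in exactly one branch. For $u'\ne u$ we have $S(tu',u')\subseteq V_{tu,t}\setminus B_t\subseteq S(tu,t)$, and (S1) applies.
\end{enumerate}

Fix $Z\subseteq V$ and weigh sets by $w(S)=|S\cap Z|$. A node $t$ is a \emph{$Z$-sink} if $w(S(e,t))\ge w(S(e,u))$ for every edge $e=tu$ at $t$. A $Z$-sink exists: orient each edge of $T$ toward a side of largest weight; as $T$ has fewer edges than nodes, some node has no outgoing edge.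

\begin{lemma}\label{lem:sink}
Let $t$ be a $Z$-sink and $W=w(V\setminus B_t)$.
\begin{enumerate}
\item[(a)] If $W>0$, there are disjoint sets $P,Q\subseteq V$ with no edge between them such that $P\cup Q\supseteq V\setminus B_t$ and $w(P),w(Q)\ge W/3$.
\item[(b)] $W\le2\,w(V\setminus B_{t'})$ for every node $t'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose first that some branch $S(e,u)$, $e=tu$, has weight at least $W/3$. Take $P=S(e,u)$ and $Q=S(e,t)$. Then $w(Q)\ge w(P)\ge W/3$ because $t$ is a sink, and (S1) gives the rest, since $P\cup Q=V\setminus(B_t\cap B_u)$. Otherwise every branch has weight below $W/3$, and the weights add up to $W$ by (S2). Collect branches one at a time until their union $P$ has $w(P)\ge W/3$. Then $w(P)<2W/3$, so the union $Q$ of the remaining branches has $w(Q)>W/3$.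

(b) Let $t'\ne t$ and let $e=tu$ be the first edge of the path from $t$ to $t'$. Then $B_{t'}\subseteq V_{e,u}$, so $S(e,t)\subseteq V\setminus B_{t'}$. By (S1) and the sink property, $W\le w(S(e,t))+w(S(e,u))\le2w(S(e,t))\le2w(V\setminus B_{t'})$.
\end{proof}

Part (b) says that a sink leaves out at most twice as much of $Z$ as any other node. It will let us change the node without losing what we know about $x$.

\section{Shadows and eigenvalues}\label{sec:tools}

We use two textbook theorems. For real $z$ and an integer $a\ge1$ let $\binom za=z(z-1)\cdots(z-a+1)/a!$. On $z\ge a$ this is a continuous increasing function of $z$, equal to $1$ at $z=a$.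

\begin{theorem}[Kruskal--Katona theorem in Lov\'asz's form {\cite[Problem 13.31]{LovaszCPE}}]\label{thm:kk}
Let $\mathcal F$ be a family of $a$-element subsets of a finite set with $|\mathcal F|\ge\binom za$, where $z\ge a$ is real, and let $1\le b\le a$. Then at least $\binom zb$ sets of size $b$ are contained in members of $\mathcal F$.
\end{theorem}

For an integer $z$ the bound is attained by all $a$-subsets of a $z$-set. The theorem enters through complements: a set $G$ is disjoint from $F$ if and only if it is contained in the complement of $F$, so counting neighbors is counting subsets.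

On $\mathbb R^V$ we use the inner product $\langle f,g\rangle=\mathbb E\,f(F)g(F)$, where $F$ is a uniformly random member of $V$. Let $A$ be the normalized adjacency operator: $(Af)(F)$ is the average of $f$ over the $\binom{n-k}k$ neighbors of $F$. For $c\in\mathbb R^n$ let $h_c(F)=\sum_{x\in F}c_x$.

\begin{theorem}[\cite{LovaszShannon,GodsilRoyle}]\label{thm:spec}
For $n\ge2k$ the space $\mathbb R^V$ is an orthogonal sum $V_0\oplus V_1\oplus\dots\oplus V_k$, where $A$ acts on $V_i$ as the scalar $\lambda_i=(-1)^i\binom{n-k-i}{k-i}/\binom{n-k}k$. Here $V_0$ consists of the constants and $V_1=\{h_c:\sum_xc_x=0\}$.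
\end{theorem}

The eigenvalue on $V_1$ can be seen directly: a point $x\notin F$ lies in a proportion $k/(n-k)$ of the neighbors of $F$, so $(Ah_c)(F)=\frac1R\sum_{x\notin F}c_x=-\frac1Rh_c(F)$. In general,
\begin{equation}\label{eq:eigen}
\lambda_0=1,\qquad\lambda_1=-\frac1R,\qquad|\lambda_i|=\prod_{j<i}\frac{k-j}{n-k-j}\le R^{-i},
\end{equation}
because $\frac{k-j}{n-k-j}\le\frac k{n-k}$ when $k\le n-k$.

\begin{remark}\label{rem:ekr}
Let $I$ be a nonempty independent set and $\mu=|I|/|V|$. The projection of $1_I$ to $V_0$ is the constant $\mu$, and the rest has squared norm $\mu-\mu^2$. By \eqref{eq:eigen}, $0=\langle1_I,A1_I\rangle\ge\mu^2-\frac1R(\mu-\mu^2)$. Hence $\mu\le\frac1{R+1}$, that is, $|I|\le s$; only $n\ge2k$ is used. For a star, $1_{\mathcal S_x}-\frac kn=h_c$ with $c_x=1-\frac1n$ and $c_y=-\frac1n$ for $y\neq x$, so all of the nonconstant part lies in $V_1$. The next section runs this argument for two families and keeps track of the part in $V_1$.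
\end{remark}

\section{Large cross-intersecting pairs lie almost in one star}\label{sec:stability}

Families $P,Q\subseteq V$ are \emph{cross-intersecting} if every member of $P$ meets every member of $Q$; equivalently, no edge of $Kn(n,k)$ has one end in $P$ and the other in $Q$.

\begin{proposition}\label{prop:stability}
Let $P,Q\subseteq V$ be cross-intersecting with $|P|,|Q|\ge s/3$ and $|P|+|Q|\ge s$. Then there is $x\in[n]$ such that fewer than $2\binom{n-3}{k-2}\le\frac{2s}{R+1}$ members of $P\cup Q$ do not contain $x$.
\end{proposition}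

Both families must be large. If $P=\{F\}$ and $Q$ consists of all $k$-sets meeting $F$, then for each $x$ and any $y\in F\setminus\{x\}$ the family $Q$ contains $\mathcal S_y\setminus\mathcal S_x$, which has $\binom{n-2}{k-1}=\frac{n-k}{n-1}s>\frac{2s}{R+1}$ members. This is why the bag will be taken at a sink.

The proof has three steps. The spectrum shows that $1_P$ or $1_Q$ has a large component in $V_1$. A fourth-moment bound turns this into a point $x$ such that the family contains a fixed proportion of $\mathcal S_x$. The Kruskal--Katona theorem then upgrades a fixed proportion to almost everything. For nonempty $P\subseteq V$ let $\mu_P=|P|/|V|=\|1_P\|^2$, let $f_P$ be the projection of $1_P$ to $V_1$, and let $\kappa_P=\|f_P\|^2/\mu_P\in[0,1]$.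

\begin{lemma}[Weight on $V_1$]\label{lem:level}
Let $P,Q$ be as in Proposition~\ref{prop:stability}, with $|P|=\alpha s$ and $|Q|=\beta s$. Then $\alpha\beta\ge\frac29$ and $\kappa_P\kappa_Q>\frac34\alpha\beta$.
\end{lemma}

\begin{proof}
From $(\alpha-\frac13)(\beta-\frac13)\ge0$ and $\alpha+\beta\ge1$ we get $\alpha\beta\ge\frac13(\alpha+\beta)-\frac19\ge\frac29$. Let $g_P,g_Q$ be the projections of $1_P,1_Q$ to $V_2\oplus\dots\oplus V_k$, so $\|g_P\|^2\le(1-\kappa_P)\mu_P$ and $\|g_Q\|^2\le(1-\kappa_Q)\mu_Q$. No edge joins $P$ to $Q$, hence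
\[
0=\langle1_P,A1_Q\rangle=\mu_P\mu_Q-\tfrac1R\langle f_P,f_Q\rangle+\langle g_P,Ag_Q\rangle ,
\]
and \eqref{eq:eigen} gives
\[
\mu_P\mu_Q\le\Big(\tfrac1R\sqrt{\kappa_P\kappa_Q}+\tfrac1{R^2}\sqrt{(1-\kappa_P)(1-\kappa_Q)}\Big)\sqrt{\mu_P\mu_Q}.
\]
Put $K=\sqrt{\kappa_P\kappa_Q}$ and $\gamma=\sqrt{\alpha\beta}$, so $\sqrt{\mu_P\mu_Q}=\gamma/(R+1)$. The Cauchy--Schwarz inequality for the unit vectors $(\sqrt{\kappa_P},\sqrt{1-\kappa_P})$ and $(\sqrt{\kappa_Q},\sqrt{1-\kappa_Q})$ gives $\sqrt{(1-\kappa_P)(1-\kappa_Q)}\le1-K$. Dividing by $\sqrt{\mu_P\mu_Q}$ and multiplying by $R^2$, we obtain $\frac{R^2}{R+1}\gamma\le(R-1)K+1$. Since $\frac{R^2}{R+1}\ge R-1$,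
\[
K\ge\gamma-\frac1{R-1}\ge\gamma-\frac1{16}.
\]
Now $\gamma^2\ge\frac29>(\frac{15}{32})^2$, so $\frac1{16}<\frac2{15}\gamma$ and $K^2>(\frac{13}{15})^2\gamma^2>\frac34\alpha\beta$.
\end{proof}

A function in $V_1$ is a linear form $\sum_xc_x1_{\mathcal S_x}$. If all coefficients are small, it is a sum of many small, nearly independent terms, and its fourth moment is at most about three times the square of its variance, as for a Gaussian. Such a function is too spread out to correlate strongly with the indicator of a set of small density. So a large $\kappa_P$ forces a large coefficient, and the coefficients are governed by the proportions $|P\cap\mathcal S_x|/s$.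

\begin{lemma}[A popular point]\label{lem:fourth}
Let $P\subseteq V$ be nonempty, $\mu=\mu_P$, $\kappa=\kappa_P$, $\rho=\frac{n-1}{n-k}$ and $\delta_x=|P\cap\mathcal S_x|/s$. Then
\[
\max_x\delta_x^2\ \ge\ \rho^{-3}\,\kappa\,(\kappa^2-3\rho^2\mu).
\]
\end{lemma}

\begin{proof}
Let $p_j$ be the probability that $F$ contains $j$ given distinct points, and $p=p_1=\frac kn$. Then $p_2=p\,\frac{k-1}{n-1}\le p^2$, $p_3=p_2\,\frac{k-2}{n-2}\le\frac12p_2$, $0\le p_4\le p_3$, and $p/(p-p_2)=\rho$.

\emph{The coefficients of $f_P$.} Let $\sum_xc_x=\sum_xd_x=0$. Then $\sum_{x\ne y}c_xd_y=-\sum_xc_xd_x$, so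
\[
\langle h_c,h_d\rangle=(p-p_2)\sum_xc_xd_x,\qquad\langle1_P,h_d\rangle=p\sum_xd_x\delta_x=p\sum_xd_x(\delta_x-\mu).
\]
Counting incidences, $\sum_x\delta_x=k|P|/s=n\mu$, so $\mu$ is the average of the $\delta_x$. Therefore $c_x=\rho(\delta_x-\mu)$ has sum zero and $\langle h_c,h_d\rangle=\langle1_P,h_d\rangle$ for all such $d$, which means $f_P=h_c$. Let $\delta=\max_x\delta_x$. Both $\delta_x$ and the average $\mu$ lie in $[0,\delta]$, so $|c_x|\le\rho\delta$ for all $x$. Put $S_j=\sum_xc_x^j$ and $v=\|f_P\|^2=\kappa\mu$. Then $S_1=0$, $v=(p-p_2)S_2$, and so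
\[
pS_2=\rho v,\qquad pS_4\le\rho^2\delta^2\,pS_2=\rho^3\delta^2v .
\]

\emph{The fourth moment.} Expand $\mathbb E\,h_c^4$ as a sum over quadruples of points, grouped by which entries coincide. With $\sum'$ denoting a sum over ordered tuples of distinct points,
\[
\mathbb E\,h_c^4=p_1S_4+p_2\Big(4{\sum}'c_x^3c_y+3{\sum}'c_x^2c_y^2\Big)+6p_3{\sum}'c_x^2c_yc_z+p_4{\sum}'c_xc_yc_zc_u .
\]
Since $S_1=0$, we have $\sum'c_x^3c_y=-S_4$ and $\sum'c_x^2c_y^2=S_2^2-S_4$. For fixed $x$, the sum of $c_yc_z$ over distinct $y,z\ne x$ is $(-c_x)^2-(S_2-c_x^2)$, so $\sum'c_x^2c_yc_z=2S_4-S_2^2$. The same expansion with all $p_j$ replaced by $1$ equals $S_1^4=0$, which gives $\sum'c_xc_yc_zc_u=3S_2^2-6S_4$. Altogether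
\[
\mathbb E\,h_c^4=(p_1-7p_2+12p_3-6p_4)S_4+3(p_2-2p_3+p_4)S_2^2\le pS_4+3p^2S_2^2\le\rho^3\delta^2v+3\rho^2v^2 ,
\]
where we used $12p_3\le7p_2$, $p_4\le2p_3$ and $p_2\le p^2$.

\emph{H\"older's inequality.} If $v=0$, then $\kappa=0$ and there is nothing to prove. Otherwise $v=\langle1_P,f_P\rangle\le\mu^{3/4}(\mathbb E\,f_P^4)^{1/4}$, so $v^4\le\mu^3(\rho^3\delta^2v+3\rho^2v^2)$. Dividing by $v\mu^3$ gives $\kappa^3\le\rho^3\delta^2+3\rho^2\kappa\mu$.
\end{proof}

The last step has a transparent extremal picture. Let $Q$ contain the $\binom{n-3}{k-2}$ sets that contain two given points $y,z$ and avoid $x$. A member of $P\cap\mathcal S_x$ that contains $y$ or $z$ meets all of them, and there are $\binom{n-2}{k-2}+\binom{n-3}{k-2}$ such members of $\mathcal S_x$. Theorem~\ref{thm:kk} says that no family of this size outside $\mathcal S_x$ leaves more room for $P$.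

\begin{lemma}[From a popular point to a star]\label{lem:kkstar}
Let $P,Q\subseteq V$ be cross-intersecting and $x\in[n]$. If $|P\cap\mathcal S_x|>s/9$, then $|Q\setminus\mathcal S_x|<\binom{n-3}{k-2}\le\frac s{R+1}$.
\end{lemma}

\begin{proof}
Note first that $\binom{n-3}{k-2}\le\binom{n-2}{k-2}=s\,\frac{k-1}{n-1}\le\frac s{R+1}\le\frac s{18}$. Let $Y=[n]\setminus\{x\}$ and suppose that $|Q\setminus\mathcal S_x|\ge\binom{n-3}{k-2}=\binom{n-3}{n-1-k}$. The complements in $Y$ of the members of $Q\setminus\mathcal S_x$ are sets of size $a=n-1-k$. Apply Theorem~\ref{thm:kk} with $z=n-3\ge a$ and $b=k-1$, where $1\le b\le a$. At least $\binom{n-3}{k-1}$ sets $G\in\binom Y{k-1}$ are disjoint from some member of $Q\setminus\mathcal S_x$, and for each of them $G\cup\{x\}\notin P$. By Pascal's rule applied twice,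
\[
|P\cap\mathcal S_x|\le\binom{n-1}{k-1}-\binom{n-3}{k-1}=\binom{n-2}{k-2}+\binom{n-3}{k-2}\le\frac s9,
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:stability}]
The statement is symmetric in $P$ and $Q$, so let $\kappa=\kappa_P\ge\kappa_Q$. With $\alpha,\beta$ as in Lemma~\ref{lem:level} we have $\kappa^2>\frac34\alpha\beta\ge\frac16$, so $\kappa>\frac25$. In Lemma~\ref{lem:fourth}, $\mu=\frac\alpha{R+1}$ and $\rho\le\frac n{n-k}=\frac{R+1}R\le\frac{18}{17}$. Hence $\rho^3<\frac65$ and
\[
3\rho^2\mu\le3\Big(\frac1R+\frac1{R^2}\Big)\alpha\le\frac{54}{289}\,\alpha<\frac3{16}\,\alpha .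
\]
Write $\beta=\frac13+b$ with $b\ge0$. Then $\alpha\ge\frac23-b$ and $\alpha\ge\frac13$, so
\[
\kappa^2-3\rho^2\mu>\alpha\Big(\frac34\beta-\frac3{16}\Big)=\frac\alpha{16}+\frac34\,\alpha b\ge\frac1{16}\Big(\frac23-b\Big)+\frac b4\ge\frac1{24}.
\]
Lemma~\ref{lem:fourth} yields a point $x$ with $\delta_x^2>\frac56\cdot\frac25\cdot\frac1{24}=\frac1{72}>\frac1{81}$, that is, $|P\cap\mathcal S_x|>s/9$. By Lemma~\ref{lem:kkstar}, $|Q\setminus\mathcal S_x|<\binom{n-3}{k-2}\le\frac s{18}$. Consequently $|Q\cap\mathcal S_x|>\frac s3-\frac s{18}>\frac s9$, and Lemma~\ref{lem:kkstar} with the roles exchanged gives $|P\setminus\mathcal S_x|<\binom{n-3}{k-2}$. Adding the two bounds completes the proof.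
\end{proof}

\section{Common neighbors in a star}\label{sec:expansion}

Fix $x$ and let $Y=[n]\setminus\{x\}$. The members of $V\setminus\mathcal S_x$ are the $Rs$ sets in $\binom Yk$, and the members of $\mathcal S_x$ correspond to the $s$ sets $G\in\binom Y{k-1}$ via $G\mapsto G\cup\{x\}$. We bound from below the number of members of the star that have a neighbor in each of two given families. A set $G$ avoids both $F'$ and $F''$ exactly when it lies in the complement of $F'\cup F''$. These unions have varying sizes, while Theorem~\ref{thm:kk} needs a uniform family, so we first select a size by averaging.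

\begin{lemma}\label{lem:expand}
Let $|Y|=n-1$ and let $E',E''\subseteq\binom Yk$ with $|E'|,|E''|\ge\varepsilon Rs$, where $\varepsilon>0$ is real. Let $D$ be the set of all $G\in\binom Y{k-1}$ that are disjoint from some member of $E'$ and from some member of $E''$. Then $|D|\ge\varepsilon^{2/(R-1)}s$.
\end{lemma}

\begin{proof}
Put $m=n-1$, so $\binom mk=Rs$, $\binom m{k-1}=s$ and $\varepsilon\le1$. For $k\le j\le2k$ let $\Pi_j>0$ be the number of ordered pairs $(F',F'')$ of $k$-subsets of $Y$ with $|F'\cup F''|=j$, and let $\pi_j$ be the number of those in $E'\times E''$. Since $\sum_j\pi_j\ge\varepsilon^2\binom mk^2=\varepsilon^2\sum_j\Pi_j$, some $j$ has $\pi_j\ge\varepsilon^2\Pi_j$. By symmetry every $j$-subset of $Y$ is the union of exactly $\Pi_j/\binom mj$ pairs. Hence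
\[
\mathcal W=\{F'\cup F'':F'\in E',\ F''\in E'',\ |F'\cup F''|=j\}\quad\text{has}\quad|\mathcal W|\ge\varepsilon^2\binom mj .
\]
Put $a=m-j$ and $b=k-1$. Then $a\ge n-1-2k\ge b\ge1$. The complements $Y\setminus U$, $U\in\mathcal W$, are $a$-sets, and $1\le|\mathcal W|\le\binom ma$, so $|\mathcal W|=\binom za$ for a real $z$ with $a\le z\le m$. Every $b$-subset of such a complement belongs to $D$, so $|D|\ge\binom zb$ by Theorem~\ref{thm:kk}. The numbers $\frac{z-i}{m-i}=1-\frac{m-z}{m-i}$, $0\le i<a$, are positive and nonincreasing in $i$, so the geometric mean of the first $b$ is at least the geometric mean of all $a$. Thus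
\[
\frac{|D|}s\ge\prod_{i<b}\frac{z-i}{m-i}\ge\Big(\prod_{i<a}\frac{z-i}{m-i}\Big)^{b/a}=\Big(\frac{|\mathcal W|}{\binom ma}\Big)^{b/a}\ge\varepsilon^{2b/a},
\]
as $\binom ma=\binom mj$. Finally $\frac ba\le\frac{k-1}{n-1-2k}\le\frac k{n-2k}=\frac1{R-1}$, where the middle inequality is equivalent to $n\ge3k$. Since $\varepsilon\le1$, the lemma follows.
\end{proof}

The exponent $\frac2{R-1}$ is at most $\frac18$, so a tiny density $\varepsilon$ outside the star produces a much larger density inside it.

\section{Proof of Theorem~\ref{thm:hold}}\label{sec:proof}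

The upper bound is Proposition~\ref{prop:star}. Suppose, for a contradiction, that some tree decomposition has all bags of size at most $\binom{n-1}k-1$. Then every bag leaves out at least $s+1$ vertices, and by \eqref{eq:trade}
\begin{equation}\label{eq:assume}
|E_x(B_t)|>|M_x(B_t)|\qquad\text{for every node $t$ and every $x\in[n]$.}
\end{equation}

\emph{Choosing the point.} Let $t_0$ be a $V$-sink. Lemma~\ref{lem:sink}(a) gives disjoint cross-intersecting families $P,Q$ with $P\cup Q\supseteq V\setminus B_{t_0}$, $|P|,|Q|\ge\frac{s+1}3$ and $|P|+|Q|\ge s+1$. Let $x$ be the point given by Proposition~\ref{prop:stability}. Since $E_x(B_{t_0})\subseteq(P\cup Q)\setminus\mathcal S_x$, we have $|E_x(B_{t_0})|\le\frac{2s}{R+1}$.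

\emph{Choosing the bag.} At $t_0$ the small family $E_x(B_{t_0})$ may lie entirely in $P$ or entirely in $Q$, so we move to a node that balances it. Let $Z=V\setminus\mathcal S_x$; for this weight, $w(V\setminus B_t)=|E_x(B_t)|$. Let $t_1$ be a $Z$-sink and put $E=E_x(B_{t_1})$, $M=M_x(B_{t_1})$, $|E|=\eta s$. By \eqref{eq:assume}, $\eta>0$. By Lemma~\ref{lem:sink}(b), $|E|\le2|E_x(B_{t_0})|$, so
\[
0<\eta\le\frac4{R+1}\le\frac29<\frac14 .
\]

\emph{Counting forced sets.} Lemma~\ref{lem:sink}(a) at $t_1$ gives $P',Q'$ with no edge between them and $P'\cup Q'\supseteq V\setminus B_{t_1}$, such that $E'=P'\setminus\mathcal S_x$ and $E''=Q'\setminus\mathcal S_x$ have at least $|E|/3$ members each. Let $G\subseteq[n]\setminus\{x\}$ be a $(k-1)$-set disjoint from a member of $E'$ and from a member of $E''$. Then $G\cup\{x\}$ has a neighbor in $P'$, so it is not in $Q'$, and a neighbor in $Q'$, so it is not in $P'$. Hence $G\cup\{x\}\in B_{t_1}$, that is, $G\cup\{x\}\in M$. Lemma~\ref{lem:expand} with $\varepsilon=\frac\eta{3R}$ gives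
\[
|M|\ge s\Big(\frac\eta{3R}\Big)^{2/(R-1)} .
\]
The right side is at least $\eta s$ if and only if $\eta^{R-3}\le\frac1{9R^2}$. This is where the choice of $x$ pays off, since the inequality fails for $\eta$ close to $1$. As $\eta<\frac14$, it suffices that $2^{R-3}\ge3R$, and indeed $2^{R-3}=8\cdot2^{R-6}\ge8(R-6)\ge3R$ for $R\ge17$. So $|M|\ge|E|$, which contradicts \eqref{eq:assume}. Therefore $\operatorname{tw}(Kn(n,k))\ge\binom{n-1}k-1$, and Theorem~\ref{thm:hold} is proved. \hfill$\square$

\begin{remark}
The hypothesis $n\ge18k$ enters through $R\ge17$ in the numerical estimates of Section~\ref{sec:stability} and in the bounds on $\eta$ above; Lemma~\ref{lem:expand} uses only $n\ge3k$, and Lemma~\ref{lem:sink} holds for every graph. By Theorem~\ref{thm:fail}, for $k\ge3$ no argument can reach below $n_0(k)$.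
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{The Erd\H{o}s-Ko-Rado Theorem And The Treewidth Of The Kneser Graph},
\texttt{http://users.monash.edu/\textasciitilde gfarr/research/slides/Harvey-dm\_talk.pdf}

\bibitem{GodsilRoyle}
Godsil and Royle, \emph{Algebraic Graph Theory}.

\bibitem{LovaszCPE}
L. Lov\'asz, \emph{Combinatorial Problems and Exercises}.

\bibitem{LovaszShannon}
L. Lov\'asz, \emph{On the Shannon capacity of a graph}, 1979.

\end{thebibliography}
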